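\title{Products of idempotent matrices over domains that are not B\'ezout}

\begin{abstract}
An integral domain has property $(\mathrm{ID}_n)$ if every singular $n\times n$ matrix over it is a product of idempotent matrices. We show that $(\mathrm{ID}_2)$ does not force a domain to be B\'ezout. Inverting all prime elements of $\mathbb Z[\sqrt{-5}]$ gives a Dedekind domain with class group of order $2$ that has $(\mathrm{ID}_n)$ for all $n$. More generally, every Dedekind domain of stable range $1$ has $(\mathrm{ID}_n)$ for all $n$, and every nonzero abelian group is the class group of such a domain. We also determine what $(\mathrm{ID}_2)$ does force: the domain is Pr\"ufer, and $SL_2$ is generated by the elementary automorphisms of each splitting of $R^2$ into rank one summands. For Noetherian domains these conditions characterize $(\mathrm{ID}_2)$.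
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $R$ is a commutative integral domain with fraction field $F$ and unit group $R^*$. A square matrix over $R$ is \emph{singular} if its determinant is $0$, and \emph{idempotent} if $E^2=E$. An idempotent matrix with nonzero determinant is invertible over $F$, so $E^2=E$ gives $E=1$. Hence a product of idempotent matrices is either the identity or singular. We say that $R$ has property $(\mathrm{ID}_n)$ if, conversely, every singular $n\times n$ matrix over $R$ is a product of idempotent matrices over $R$. Every domain has $(\mathrm{ID}_1)$, since the only singular $1\times1$ matrix is $0$.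

For $n=2$ the first matrices to try are those with a zero second row. For every $a\in R$,
\begin{equation}\label{eq:diag-a}
\begin{pmatrix}a&0\\0&0\end{pmatrix}=\begin{pmatrix}1&-1\\0&0\end{pmatrix}\begin{pmatrix}1&0\\1-a&0\end{pmatrix},
\end{equation}
and both factors are idempotent. Over $\mathbb Z$ the Euclidean algorithm writes a row as $(a,b)=(d,0)\,g$, where $d$ generates the ideal $(a,b)$ and $g$ is a product of elementary matrices. Then $\left(\begin{smallmatrix}a&b\\0&0\end{smallmatrix}\right)=\operatorname{diag}(d,0)\cdot\operatorname{diag}(1,0)\,g$, and $\operatorname{diag}(1,0)\,g$ is a product of idempotents (this is the transpose of Lemma~\ref{lem:elem}(b) below). One is led to guess that any factorization of $\left(\begin{smallmatrix}a&b\\0&0\end{smallmatrix}\right)$ into idempotents hides a Euclidean algorithm that ends in a generator of $(a,b)$. Recall that $R$ is a \emph{B\'ezout domain} if every finitely generated ideal is principal. The problem, taken from \cite{source}, is the following.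

\medskip
\noindent\textbf{Problem.} \emph{Is every integral domain with property $(\mathrm{ID}_2)$ a B\'ezout domain?}
\medskip

The answer is no. A factorization of $\left(\begin{smallmatrix}a&b\\0&0\end{smallmatrix}\right)$ does identify the ideal $(a,b)$ with the image of an idempotent, but such an image is only projective, and it need not be free. To state the results we need two conditions on units. The domain $R$ has \emph{stable range $1$} if $aR+bR=R$ implies $a+tb\in R^*$ for some $t\in R$. The second condition is
\begin{itemize}
\item[(U)] for every nonzero ideal $B$ of $R$, the map $R^*\to(R/B)^*$ is surjective.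
\end{itemize}
For Dedekind domains the two are equivalent (Lemma~\ref{lem:U}). Fields count as Dedekind domains.

\begin{theorem}\label{thm:example}
Let $O=\mathbb Z[\sqrt{-5}]$, let $S$ be the multiplicative set generated by the prime elements and the units of $O$, and let $R=S^{-1}O$. Then $R$ is a Dedekind domain that satisfies \textup{(U)} and has class group of order $2$. It is not a B\'ezout domain, and it has $(\mathrm{ID}_n)$ for all $n\ge1$.
\end{theorem}

\begin{theorem}\label{thm:sr1}
A Dedekind domain of stable range $1$ has $(\mathrm{ID}_n)$ for all $n\ge1$.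
\end{theorem}

The next theorem says what $(\mathrm{ID}_2)$ forces in place of the B\'ezout property. Let $W=R^n=P\oplus K$. We regard $\operatorname{Hom}(P,K)$ and $\operatorname{Hom}(K,P)$ as subsets of $\operatorname{End}(W)$, extending maps by $0$ on the other summand, and we put
\[
E(P,K)=\bigl\langle\,1+\gamma,\ 1+\beta\ :\ \gamma\in\operatorname{Hom}(P,K),\ \beta\in\operatorname{Hom}(K,P)\,\bigr\rangle\subseteq GL(W).
\]
For the standard splitting $R^2=R\oplus R$ this is the group $E_2(R)$ generated by the elementary matrices. A \emph{Pr\"ufer domain} is a domain in which every nonzero finitely generated ideal is invertible.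

\begin{theorem}\label{thm:class}
Let $R$ be a domain.
\begin{itemize}
\item[(a)] If $R$ has $(\mathrm{ID}_2)$, then $R$ is a Pr\"ufer domain and $SL_2(R)=E(P,K)$ for every decomposition $R^2=P\oplus K$ into rank one summands.
\item[(b)] Conversely, these two conditions imply $(\mathrm{ID}_2)$ if $R$ also satisfies
\begin{itemize}
\item[$(\ast)$] for every invertible fractional ideal $T$ and every nonzero finitely generated ideal $D$ there is $\psi\in T$ with $\psi R+DT=T$.
\end{itemize}
Condition $(\ast)$ holds for Dedekind domains and for B\'ezout domains.
\item[(c)] A Noetherian domain has $(\mathrm{ID}_2)$ if and only if it is Dedekind and $SL_2(R)=E(P,K)$ for all decompositions $R^2=P\oplus K$ into rank one summands.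
\item[(d)] A domain with $(\mathrm{ID}_2)$ is B\'ezout if and only if $\operatorname{Pic}R=0$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:groups}
For every abelian group $G\neq0$ there is a Dedekind domain with class group $G$ that is not B\'ezout and has $(\mathrm{ID}_n)$ for all $n\ge1$.
\end{theorem}

Section~\ref{sec:example} works the method out on one matrix. Section~\ref{sec:tools} sets up the language, Section~\ref{sec:two} proves Theorem~\ref{thm:class}, and Section~\ref{sec:units} proves Theorem~\ref{thm:sr1}. The rings of Theorems~\ref{thm:example} and~\ref{thm:groups} are constructed in Sections~\ref{sec:ring} and~\ref{sec:groups}. For the negative answer alone, the route is Proposition~\ref{prop:suff}, Corollary~\ref{cor:ID2} and Section~\ref{sec:ring}.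

\section{One matrix over $\mathbb Z[\sqrt{-5}]$}\label{sec:example}

Let $\omega=\sqrt{-5}$, $O=\mathbb Z[\omega]$ and $\mathfrak p=(2,1+\omega)$. Then $O/\mathfrak p\cong\mathbb F_2$, so $\mathfrak p$ is a maximal ideal of norm $2$. It is not principal, because $x^2+5y^2=2$ has no integer solution. The ideal $\mathfrak p^2$ is generated by $4$, $2+2\omega$ and $(1+\omega)^2=-4+2\omega$; these lie in $2O$, and $2=(2+2\omega)-(-4+2\omega)-4$. So $\mathfrak p^2=2O$, and $\mathfrak p$ is invertible with inverse $\mathfrak p^{-1}=\frac12\mathfrak p$. The guess in the introduction predicts that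
\[
M=\begin{pmatrix}2&1+\omega\\0&0\end{pmatrix}
\]
is not a product of idempotents. We show that it is one.

\emph{The kernel splits off.} Consider
\[
U=\begin{pmatrix}2&1+\omega\\1-\omega&2\end{pmatrix},\qquad U^{-1}=\begin{pmatrix}-1&\frac{1+\omega}2\\[2pt]\frac{1-\omega}2&-1\end{pmatrix}.
\]
The entries of $U$ lie in $\mathfrak p$ and those of $U^{-1}$ lie in $\mathfrak p^{-1}$, so $U$ maps $W=O^2$ bijectively onto $\mathfrak p\oplus\mathfrak p$. In other words $W=\mathfrak pf_1\oplus\mathfrak pf_2$, where $f_1,f_2$ are the columns of $U^{-1}$. The first row of $M$ is the first row of $U$, so $Mf_1=\binom10$ and $Mf_2=0$. Thus $\ker M=\mathfrak pf_2$, and the projection onto $\mathfrak pf_1$ along $\ker M$ is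
\[
p=U^{-1}\begin{pmatrix}1&0\\0&0\end{pmatrix}U=\begin{pmatrix}-2&-1-\omega\\1-\omega&3\end{pmatrix}.
\]

\emph{Step 1: enlarge the image.} The image $MW=\mathfrak p\oplus0$ is not a direct summand of $W$; the summand that contains it is $O\oplus0$. Since $M=Mp$, we may change $M$ on its kernel and multiply by $p$ afterwards. For $\psi\in\mathfrak p^{-1}$ let $N$ be the matrix with $Nf_1=\binom10$ and $Nf_2=\binom\psi0$. Then $M=Np$, the second row of $N$ is zero, and the first row is
\[
(1,\psi)\,U=\bigl(2+\psi(1-\omega),\ 1+\omega+2\psi\bigr).
\]
The image of $N$ is $(\mathfrak p+\psi\mathfrak p)\oplus0$. It equals $O\oplus0$ exactly when $\psi\mathfrak p\not\subseteq\mathfrak p$, that is, when $\psi\notin O$. The nonprincipal ideal has disappeared into the idempotent $p$, and what remains is a row that generates the unit ideal.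

\emph{Step 2: find a unit.} Let $N=\left(\begin{smallmatrix}x&y\\0&0\end{smallmatrix}\right)$ and suppose that $v=x+ty$ is a unit for some $t$. With $\ell=\left(\begin{smallmatrix}1&0\\t&1\end{smallmatrix}\right)$ we have
\[
\ell^{-1}N\ell=\begin{pmatrix}1&0\\-t&0\end{pmatrix}\begin{pmatrix}v&0\\0&0\end{pmatrix}\begin{pmatrix}1&y/v\\0&0\end{pmatrix},
\]
a product of idempotents by \eqref{eq:diag-a}, and conjugating back factors $N$. For our $M$ there is a lucky choice: $\psi=-\frac{1+\omega}2$ gives the row $(-1,0)$, and
\[
\begin{pmatrix}2&1+\omega\\0&0\end{pmatrix}=\begin{pmatrix}1&-1\\0&0\end{pmatrix}\begin{pmatrix}1&0\\2&0\end{pmatrix}\begin{pmatrix}-2&-1-\omega\\1-\omega&3\end{pmatrix}.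
\]
The choice $\psi=\frac{1-\omega}2$ shows what to expect without luck. It gives the row $(-\omega,2)$, and $-\omega+2t$ is never one of the units $\pm1$ of $O$, because its $\omega$-coefficient is odd. But $\omega$ is a prime element, as $O/\omega O\cong\mathbb F_5$, and once $\omega$ is inverted, Step~2 works with $t=0$.

This is the construction behind Theorem~\ref{thm:example}. Inverting all prime elements creates enough units for Step~2, by Dirichlet's theorem on primes, and it removes only principal primes, so $\mathfrak p$ stays nonprincipal. In general the splittings of $W$ that occur in Step~2 are not free either, and this is why we work with $E(P,K)$ in place of $E_2(R)$.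

\section{Projections and elementary automorphisms}\label{sec:tools}

Let $W=R^n$. Matrices act on columns and are identified with elements of $\operatorname{End}(W)$. We write $\Pi$ for the set of nonempty products of idempotents of $\operatorname{End}(W)$; it is closed under products and under conjugation by $GL(W)$. If $W=P\oplus K$, the \emph{projection onto $P$ along $K$} is the idempotent with image $P$ and kernel $K$. Every idempotent is of this form and is determined by its image and kernel. The \emph{rank} of a module $A$ is $\dim_F(F\otimes_RA)$, and the rank of a matrix is the rank of its image.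

A \emph{fractional ideal} is a nonzero submodule $I\subseteq F$ with $dI\subseteq R$ for some $d\neq0$. It is \emph{invertible} if $IJ=R$ for some fractional ideal $J$; then $J=I^{-1}$ is unique and $I$ is finitely generated. The group $\operatorname{Pic}R$ is the group of invertible fractional ideals modulo the principal ones. We use the following standard facts.

\begin{itemize}
\item[(F1)] A finitely generated torsion-free module of rank $1$ is isomorphic to a fractional ideal. A finitely generated fractional ideal is projective if and only if it is invertible.
\item[(F2)] Homomorphisms between fractional ideals are multiplications by elements of $F$. So nonzero ones are injective, and $\operatorname{Hom}(J,I)=IJ^{-1}$ if $J$ is invertible. If $W\cong I_1\oplus\dots\oplus I_n$ with all $I_i$ invertible, endomorphisms of $W$ are matrices $(\alpha_{ij})$ over $F$ with $\alpha_{ij}\in I_iI_j^{-1}$. The diagonal entries lie in $R$, and determinants may be computed from these matrices.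
\item[(F3)] A finitely generated projective module $P$ of rank $r$ has a \emph{class} $\operatorname{cl}(P)\in\operatorname{Pic}R$, the class of an invertible ideal isomorphic to $\bigwedge^rP$. It satisfies $\operatorname{cl}(P\oplus P')=\operatorname{cl}(P)\operatorname{cl}(P')$ and $\operatorname{cl}(R^n)=1$, and two projective modules of rank $1$ with the same class are isomorphic.
\item[(F4)] If $A\subseteq B\subseteq W$ have the same rank and $W/A$ is torsion-free, then $A=B$, because $B/A$ is a torsion submodule of $W/A$. This applies whenever $A$ is a direct summand.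
\item[(F5)] $R$ is \emph{Dedekind} if every nonzero ideal is invertible, that is, if $R$ is Noetherian and Pr\"ufer; then $\operatorname{Pic}R$ is the class group $\operatorname{Cl}(R)$. In a Dedekind domain every nonzero ideal is uniquely a product of maximal ideals, so it lies in finitely many of them. Finitely generated torsion-free modules are projective, and finitely generated torsion modules have finite length. By Steinitz's theorem, finitely generated projective modules of rank $\ge1$ are direct sums of fractional ideals and are classified by rank and class.
\end{itemize}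

The generators of $E(P,K)$ have a geometric meaning: they move one summand and fix the other. Since $\gamma^2=0$ for $\gamma\in\operatorname{Hom}(P,K)$, the inverse of $1+\gamma$ is $1-\gamma$ and $\det(1+\gamma)=1$; the same holds with $P$ and $K$ exchanged. In particular $E(P,K)\subseteq SL_n(R)$.

\begin{lemma}\label{lem:graph}
Let $W=P\oplus K$. Every complement of $K$ in $W$ is $\ell P$ for some $\ell\in1+\operatorname{Hom}(P,K)$, and every complement of $P$ is $uK$ for some $u\in1+\operatorname{Hom}(K,P)$.
\end{lemma}

\begin{proof}
Let $p$ be the projection onto $P$ along $K$ and let $W=P'\oplus K$. Then $p$ restricts to an isomorphism $P'\to P$; let $\sigma$ be its inverse. For $x\in P$ the element $\gamma(x)=\sigma(x)-x$ is killed by $p$, so $\gamma\in\operatorname{Hom}(P,K)$ and $(1+\gamma)P=\sigma P=P'$. The second statement is the first with $P$ and $K$ exchanged.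
\end{proof}

The next lemma is the source of all our factorizations. For the standard splitting of $R^2$, part (a) says that $\left(\begin{smallmatrix}1&0\\ \gamma&1\end{smallmatrix}\right)\left(\begin{smallmatrix}1&0\\0&0\end{smallmatrix}\right)=\left(\begin{smallmatrix}1&0\\ \gamma&0\end{smallmatrix}\right)$ is idempotent and that $\left(\begin{smallmatrix}1&\beta\\0&1\end{smallmatrix}\right)$ fixes $\left(\begin{smallmatrix}1&0\\0&0\end{smallmatrix}\right)$.

\begin{lemma}\label{lem:elem}
Let $W=R^n=P\oplus K$ and let $p$ be the projection onto $P$ along $K$.
\begin{itemize}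
\item[(a)] If $\ell\in1+\operatorname{Hom}(P,K)$, then $\ell p$ is the projection onto $\ell P$ along $K$. If $u\in1+\operatorname{Hom}(K,P)$, then $up=p$.
\item[(b)] $gp\in\Pi$ for all $g\in E(P,K)$.
\item[(c)] If $K$ has a direct summand of rank $1$ and $SL_n(R)=E(P,K)$, then $gp\in\Pi$ for all $g\in GL_n(R)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\ell=1+\gamma$. Then $p\gamma=0$, so $p\ell=p$ and $(\ell p)^2=\ell(p\ell)p=\ell p$. The image of $\ell p$ is $\ell P$ and its kernel is $K$. If $u=1+\beta$, then $\beta p=0$ and $up=p$.

(b) Write $g$ as a word in generators $\ell$ and $u$ and induct on its length. The empty word gives $p\in\Pi$. If $g=g'u$, then $gp=g'p\in\Pi$. If $g=g'\ell$, then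
\[
gp=g'\ell p=(g'\,\ell p\,g'^{-1})\,(g'p),
\]
where the first factor is idempotent by (a) and the second lies in $\Pi$ by induction.

(c) Let $K=L\oplus K'$ with $L$ of rank $1$. Let $d\in GL(W)$ be multiplication by the unit $\det g$ on $L$ and the identity on $P\oplus K'$. Then $\det d=\det g$ and $dp=p$, so $gd^{-1}\in SL_n(R)=E(P,K)$ and $gp=(gd^{-1})p\in\Pi$ by (b).
\end{proof}

The matrices $gq$ with $g$ invertible and $q$ idempotent have a direct summand as image. The converse holds up to a question of cancellation.

\begin{lemma}\label{lem:summand}
Let $N\in\operatorname{End}(W)$ and suppose that $W=NW\oplus V'$. Then $\ker N$ is a direct summand of $W$ with the same rank and class as $V'$. If $\ker N\cong V'$, then $N=gq$ with $g\in GL(W)$ and $q$ a projection along $\ker N$.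
\end{lemma}

\begin{proof}
As $NW$ is projective, $W=P_1\oplus\ker N$ with $N|_{P_1}\colon P_1\to NW$ an isomorphism. Comparing $P_1\oplus\ker N$ with $NW\oplus V'$ by (F3) gives the first claim. Let $g$ be $N$ on $P_1$ and an isomorphism $\ker N\to V'$ on $\ker N$, and let $q$ be the projection onto $P_1$ along $\ker N$. Then $g\in GL(W)$, and $gq$ agrees with $N$ on $P_1$ and on $\ker N$.
\end{proof}

\section{Two-by-two matrices}\label{sec:two}

In this section $W=R^2$. By (F1), rank one summands of $W$ are isomorphic to invertible fractional ideals.

\subsection*{Sufficiency}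

Condition $(\ast)$ says that the module $T/DT$ is cyclic. It is what Step~1 of Section~\ref{sec:example} needs.

\begin{lemma}\label{lem:star}
Dedekind domains and B\'ezout domains satisfy $(\ast)$.
\end{lemma}

\begin{proof}
In a B\'ezout domain $T$ is finitely generated, hence principal; let $\psi$ generate it. Let $R$ be Dedekind and let $\mathfrak q_1,\dots,\mathfrak q_m$ be the maximal ideals containing $D$. If $m=0$, then $D=R$ and $\psi=0$ works. Otherwise, for each $i$ the module $T\prod_{j\ne i}\mathfrak q_j$ is not contained in $\mathfrak q_iT$, since $\prod_{j\neq i}\mathfrak q_j\not\subseteq\mathfrak q_i$. Choose $\psi_i$ in the first module and not in the second, and put $\psi=\sum_i\psi_i$. Then $\psi\notin\mathfrak q_iT$, so $\psi T^{-1}\not\subseteq\mathfrak q_i$, for every $i$. Hence no maximal ideal contains $\psi T^{-1}+D$, and $\psi T^{-1}+D=R$. Multiply by $T$.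
\end{proof}

\begin{proposition}\label{prop:suff}
Let $R$ be a Pr\"ufer domain that satisfies $(\ast)$, and suppose that $SL_2(R)=E(P,K)$ for all decompositions $R^2=P\oplus K$ into rank one summands. Then $R$ has $(\mathrm{ID}_2)$.
\end{proposition}

\begin{proof}
The zero matrix is idempotent, so let $M$ have rank $1$. Put $K=\ker M$, and let $S=\{w\in W:rw\in MW\text{ for some }r\neq0\}$ be the saturation of the image. The modules $W/K\cong MW$ and $W/S$ are finitely generated, torsion-free and of rank $1$. Since $R$ is Pr\"ufer, they are projective by (F1). So $W=Q\oplus K=S\oplus S'$ with four summands of rank $1$. Identify $Q$, $K$, $S$ with invertible fractional ideals and let $\varphi=M|_Q\colon Q\to S$, a nonzero map with image $MW$. The ideal $D=(\varphi Q)S^{-1}\subseteq R$ is nonzero and finitely generated, and $\varphi Q=DS$; it measures how far $MW$ is from the summand $S$.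

Apply $(\ast)$ to $D$ and $T=SK^{-1}=\operatorname{Hom}(K,S)$. Multiplying $\psi R+DT=T$ by $K$ gives $\psi K+\varphi Q=S$. Let $N\in\operatorname{End}(W)$ be $\varphi$ on $Q$ and $\psi$ on $K$, and let $p$ be the projection onto $Q$ along $K$. Then $M=Np$ and $NW=S$. By Lemma~\ref{lem:summand}, $\ker N$ and $S'$ are projective of rank $1$ with the same class, hence isomorphic by (F3), and $N=gq$ with $g\in GL_2(R)$ and $q$ an idempotent of rank $1$. Lemma~\ref{lem:elem}(c) gives $gq\in\Pi$, and so $M=(gq)p\in\Pi$.
\end{proof}

\subsection*{Necessity}

Let $M=e_1\cdots e_k$ be a product of idempotents of rank $1$. No factor is $0$, and factors of rank $2$ equal $1$ and may be discarded; at least one factor remains. So we may assume that every $e_i$ has rank $1$. Put $P_i=e_iW$ and $K_i=\ker e_i$. Since $K_k\subseteq\ker M$, (F4) gives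
\begin{equation}\label{eq:kernel}
\ker M=K_k .
\end{equation}

\begin{proposition}\label{prop:nec}
If $R$ has $(\mathrm{ID}_2)$, then $R$ is a Pr\"ufer domain and $SL_2(R)=E(P,K)$ for every decomposition $R^2=P\oplus K$ into rank one summands.
\end{proposition}

\begin{proof}
\emph{Pr\"ufer.} Let $a,b\in R$ be not both zero and factor $M=\left(\begin{smallmatrix}a&b\\0&0\end{smallmatrix}\right)$ as above. By \eqref{eq:kernel}, $(a,b)\cong W/\ker M=W/K_k\cong P_k$, which is projective. So every nonzero ideal with two generators is invertible, and this implies that $R$ is Pr\"ufer \cite[Thm.~22.1]{gilmer}.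

\emph{Generation.} Let $p$ be the projection onto $P$ along $K$, let $g\in SL_2(R)$, and factor $gp=e_1\cdots e_k$ as above. We reverse Lemma~\ref{lem:elem}(b): we show that in the sequence
\[
K=K_k,\ P_k,\ K_{k-1},\ P_{k-1},\ \dots,\ K_1,\ P_1
\]
neighbors are complementary, so that by Lemma~\ref{lem:graph} each step is made by one generator of $E(P,K)$.

We have $K_k=K$ by \eqref{eq:kernel}. The image $gP$ of $gp$ is a direct summand contained in $P_1$, so $gP=P_1$ by (F4). Let $f_i=e_i|_{P_{i+1}}\colon P_{i+1}\to P_i$ for $1\le i<k$. The composite $f_1\cdots f_{k-1}\colon P_k\to P_1$ has image $e_1\cdots e_kW=P_1$. Each $f_i$ is nonzero, hence injective by (F2). Now $f_1$ is onto, so it is bijective; then $f_2\cdots f_{k-1}$ is onto $P_2$, so $f_2$ is bijective, and so on. Injectivity of $f_i$ means $P_{i+1}\cap K_i=0$ and surjectivity means $P_{i+1}+K_i=W$. Thus $W=P_{i+1}\oplus K_i$. This is where we use that the image of $gp$ is a summand.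

We claim that for $i=k,k-1,\dots,1$ there is $h_i\in E(P,K)$ with $P_i=h_iP$ and $e_i\cdots e_k=h_ip$. For $i=k$, the module $P_k$ is a complement of $K$, so $P_k=\ell P$ and $e_k=\ell p$ by Lemmas~\ref{lem:graph} and~\ref{lem:elem}(a); take $h_k=\ell$. Suppose that $h_i$ is found and $i>1$. As $K_{i-1}$ is a complement of $P_i=h_iP$, the module $h_i^{-1}K_{i-1}$ is a complement of $P$, so it equals $uK$ with $u\in1+\operatorname{Hom}(K,P)$. Then $(h_iu)^{-1}P_{i-1}$ is a complement of $(h_iu)^{-1}K_{i-1}=K$, so it equals $\ell P$ with $\ell\in1+\operatorname{Hom}(P,K)$. The idempotent $(h_iu)(\ell p)(h_iu)^{-1}$ has image $P_{i-1}$ and kernel $K_{i-1}$, so it is $e_{i-1}$. Since $u^{-1}p=p$,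
\[
e_{i-1}h_ip=h_iu\,\ell p\,u^{-1}p=h_iu\ell\,p ,
\]
and $h_{i-1}=h_iu\ell$ has the required properties.

For $i=1$ we get $gp=h_1p$, so $h_1^{-1}g$ is the identity on $P$. Its matrix with respect to $P\oplus K$ is $\left(\begin{smallmatrix}1&\beta\\0&\delta\end{smallmatrix}\right)$, and $\delta=\det(h_1^{-1}g)=1$. So $h_1^{-1}g\in1+\operatorname{Hom}(K,P)$ and $g\in E(P,K)$. The inclusion $E(P,K)\subseteq SL_2(R)$ was noted in Section~\ref{sec:tools}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Part (a) is Proposition~\ref{prop:nec}, and (b) is Proposition~\ref{prop:suff} with Lemma~\ref{lem:star}. Part (c) follows from (a) and (b), since the Noetherian Pr\"ufer domains are the Dedekind domains. For (d), under $(\mathrm{ID}_2)$ the nonzero finitely generated ideals are exactly the invertible ideals contained in $R$, and every class in $\operatorname{Pic}R$ contains one. So they are all principal if and only if $\operatorname{Pic}R=0$.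
\end{proof}

\begin{example}
Over $\mathbb Z[\sqrt{-3}]$ the matrix $\left(\begin{smallmatrix}2&1+\sqrt{-3}\\0&0\end{smallmatrix}\right)$ is not a product of idempotents, in contrast with the matrix of Section~\ref{sec:example}. Indeed $I=(2,1+\sqrt{-3})$ satisfies $I^2=2I$, because $(1+\sqrt{-3})^2=2(1+\sqrt{-3})-4$. If $I$ were invertible, this would give $I=(2)$, which is false.
\end{example}

\begin{remark}\label{rem:exp2}
If $R^2=P\oplus K$ with rank one summands, then $\operatorname{cl}(K)=\operatorname{cl}(P)^{-1}$, so $P\cong K$ exactly when $\operatorname{cl}(P)^2=1$. In that case identify both $P$ and $K$ with one invertible ideal $I$. By (F2) this identifies $\operatorname{End}(W)$ with the ring of $2\times2$ matrices over $II^{-1}=R$, preserves determinants, and carries $E(P,K)$ to $E_2(R)$. So if every element of $\operatorname{Pic}R$ has order at most $2$, the generation condition in Theorem~\ref{thm:class} reduces to $SL_2(R)=E_2(R)$.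
\end{remark}

\section{Lifting units}\label{sec:units}

We now prove Theorem~\ref{thm:sr1}. Condition (U) will be used in the following form:
\begin{equation}\label{eq:U}
\text{if $B$ is an ideal and $\alpha R+B=R$, then $\alpha+b\in R^*$ for some $b\in B$.}
\end{equation}
For $B\neq0$ this is (U), and for $B=0$ it holds with $b=0$. Stable range $1$ is \eqref{eq:U} for principal $B$.

\begin{lemma}\label{lem:U}
A Dedekind domain has stable range $1$ if and only if it satisfies \textup{(U)}.
\end{lemma}

\begin{proof}
Only one direction is left. Assume stable range $1$, let $B\neq0$, let $x$ be a unit modulo $B$, and choose $0\neq b\in B$. By the Chinese remainder theorem there is $y$ with $y\equiv x\bmod B$ and $y\equiv1$ modulo each of the finitely many maximal ideals that contain $b$ but not $B$. A maximal ideal that contains $b$ does not contain $y$, whether or not it contains $B$. So $yR+bR=R$, and a unit $y+tb$ is congruent to $x$ modulo $B$.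
\end{proof}

\subsection*{Diagonal matrices}

Gaussian elimination with \eqref{eq:U} will reduce an invertible matrix to a diagonal one, so we must know that $\operatorname{diag}(v,v^{-1})$ is elementary. Let $I_1,I_2$ be invertible fractional ideals and $H=I_1I_2^{-1}$. In an endomorphism of $I_1\oplus I_2$ the upper right entry lies in $H$ and the lower left entry in $H^{-1}$. If $\tau\in H$, $\gamma\in H^{-1}$ and $v=1+\tau\gamma$ is a unit, then
\begin{equation}\label{eq:whitehead}
\begin{pmatrix}1&\tau\\0&1\end{pmatrix}\begin{pmatrix}1&0\\ \gamma&1\end{pmatrix}=\begin{pmatrix}v&\tau\\ \gamma&1\end{pmatrix}=\begin{pmatrix}1&0\\ \gamma v^{-1}&1\end{pmatrix}\begin{pmatrix}v&0\\0&v^{-1}\end{pmatrix}\begin{pmatrix}1&v^{-1}\tau\\0&1\end{pmatrix};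
\end{equation}
the lower right entry of the last product is $v^{-1}(\gamma\tau+1)=1$. Hence $\operatorname{diag}(v,v^{-1})\in E(I_1,I_2)$ whenever $v\equiv1$ modulo an ideal $\tau H^{-1}$ with $\tau\in H$. If $H=\tau R$ is principal, this covers all units in any domain. If $H$ is not principal, every ideal $\tau H^{-1}$ is proper, and \eqref{eq:whitehead} reaches only units in special residue classes. Condition (U) lets us split a given unit into two such units.

\begin{lemma}\label{lem:diag}
Let $R$ be a Dedekind domain with \textup{(U)}, let $I_1,I_2$ be fractional ideals and let $v\in R^*$. Then $\operatorname{diag}(v,v^{-1})\in E(I_1,I_2)$.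
\end{lemma}

\begin{proof}
Choose $0\neq\tau_1\in H$ and put $C_1=\tau_1H^{-1}$. If $C_1=R$, we are done by \eqref{eq:whitehead}. Otherwise $(\ast)$, applied to $T=H$ and $D=C_1$, gives $\tau_2\in H$ with $C_1+C_2=R$ for $C_2=\tau_2H^{-1}$, and $C_2\neq0$. The element $(1,v)$ of $R/C_1\times R/C_2\cong R/C_1C_2$ is a unit. By (U) there is $v_1\in R^*$ with $v_1\equiv1\bmod C_1$ and $v_1\equiv v\bmod C_2$. Then $v_2=vv_1^{-1}\equiv1\bmod C_2$. Both $\operatorname{diag}(v_i,v_i^{-1})$ lie in $E(I_1,I_2)$ by \eqref{eq:whitehead}, and their product is $\operatorname{diag}(v,v^{-1})$.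
\end{proof}

\subsection*{Elimination}

\begin{proposition}\label{prop:SL}
Let $R$ be a Dedekind domain with \textup{(U)} and let $R^n=P\oplus K$ with $P,K\neq0$. Then $SL_n(R)=E(P,K)$.
\end{proposition}

\begin{proof}
Write $P=L_1\oplus\dots\oplus L_r$ and $K=L_{r+1}\oplus\dots\oplus L_n$ with fractional ideals $L_i$, and put $E=E(P,K)$. For $i\neq j$ and $x\in L_iL_j^{-1}$ let $\varepsilon_{ij}(x)$ be the identity matrix with $x$ placed in position $(i,j)$. Left multiplication by $\varepsilon_{ij}(x)$ adds $x$ times row $j$ to row $i$.

\emph{All $\varepsilon_{ij}(x)$ lie in $E$.} This is the definition of $E$ if one of $i,j$ is $\le r$ and the other is $>r$. Otherwise choose $k$ on the other side of $r$. For $\beta\in\operatorname{Hom}(L_k,L_i)$ and $\gamma\in\operatorname{Hom}(L_j,L_k)$, viewed in $\operatorname{End}(W)$, we have $\beta^2=\gamma^2=\gamma\beta=0$, so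
\[
(1+\beta)(1+\gamma)(1-\beta)(1-\gamma)=(1+\beta+\gamma+\beta\gamma)(1-\beta-\gamma+\beta\gamma)=1+\beta\gamma .
\]
The products $\beta\gamma$ additively span $L_iL_k^{-1}\cdot L_kL_j^{-1}=L_iL_j^{-1}$, and $\varepsilon_{ij}(x)\varepsilon_{ij}(y)=\varepsilon_{ij}(x+y)$.

\emph{Reduction to triangular form.} Let $g$ be an automorphism of $L_1\oplus\dots\oplus L_n$ with first column $(\alpha_i)$, and let $(\alpha_i')$ be the first row of $g^{-1}$. Then $\sum_i\alpha'_i\alpha_i=1$ with $\alpha_i'\in L_1L_i^{-1}$. So the ideal $B=\sum_{i\ge2}L_1L_i^{-1}\alpha_i$ satisfies $\alpha_1R+B=R$, and by \eqref{eq:U} there are $t_i\in L_1L_i^{-1}$ such that $v_1=\alpha_1+\sum_{i\ge2}t_i\alpha_i$ is a unit. Left multiplication by the $\varepsilon_{1i}(t_i)$ and then by the $\varepsilon_{i1}(-\alpha_iv_1^{-1})$ turns the first column into $(v_1,0,\dots,0)$. For $n=2$ this reads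
\[
\begin{pmatrix}1&0\\-\alpha_2v_1^{-1}&1\end{pmatrix}\begin{pmatrix}1&t_2\\0&1\end{pmatrix}\begin{pmatrix}\alpha_1&\ast\\ \alpha_2&\ast\end{pmatrix}=\begin{pmatrix}v_1&\ast\\0&\ast\end{pmatrix}.
\]
The new matrix maps $L_1$ onto itself, so its lower right block, which is the induced map on the quotient $L_2\oplus\dots\oplus L_n$, is an automorphism. Repeating the argument with this block, we reach an upper triangular matrix with units $v_1,\dots,v_n$ on the diagonal.

\emph{Reduction to the identity.} Clear the columns $j=n,n-1,\dots,2$ above the diagonal in this order. When column $j$ is treated, row $j$ has $v_j$ as its only nonzero entry, so left multiplication by $\varepsilon_{ij}(-xv_j^{-1})$ removes an entry $x$ in position $(i,j)$ and changes nothing else. Thus $g=ed$ with $e\in E$ and $d=\operatorname{diag}(v_1,\dots,v_n)$. If $\det g=1$, then $v_1\cdots v_n=1$, and $d$ is the product over $i<n$ of the diagonal matrices with $v_i$ in position $i$, $v_i^{-1}$ in position $n$ and $1$ elsewhere. By Lemma~\ref{lem:diag}, applied to $L_i\oplus L_n$, each of them is a product of matrices $\varepsilon_{in}(x)$ and $\varepsilon_{ni}(y)$.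 So $g\in E$.
\end{proof}

\begin{corollary}\label{cor:ID2}
A Dedekind domain that satisfies \textup{(U)} has $(\mathrm{ID}_2)$.
\end{corollary}

\begin{proof}
Combine Propositions~\ref{prop:suff} and~\ref{prop:SL} with Lemma~\ref{lem:star}.
\end{proof}

\begin{remark}
Condition (U) is not necessary for $(\mathrm{ID}_2)$. The ring $\mathbb Z$ fails (U) for $B=5\mathbb Z$. But the Euclidean algorithm reduces the first column of $g\in SL_2(\mathbb Z)$ to $(\pm1,0)$, and $\operatorname{diag}(-1,-1)\in E_2(\mathbb Z)$ by \eqref{eq:whitehead}. So $SL_2(\mathbb Z)=E_2(\mathbb Z)$, and $\mathbb Z$ has $(\mathrm{ID}_2)$ by Remark~\ref{rem:exp2} and Theorem~\ref{thm:class}(b).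
\end{remark}

\subsection*{Matrices of arbitrary size}

For larger $n$, Step~1 of Section~\ref{sec:example} cannot always be done at once. Take $M=\operatorname{diag}(a,a,0)$ with $a$ a nonzero nonunit. The image falls short of its saturation by $(R/aR)^2$, which is not cyclic, while the kernel is $R$; no map $\psi$ on the kernel fills the gap. We therefore enlarge the image by one simple module at a time. The intermediate modules are not summands of $W$ where they stand, so we embed them again as summands.

\begin{proof}[Proof of Theorem~\ref{thm:sr1}]
By Lemma~\ref{lem:U}, $R$ satisfies (U). Let $W=R^n$ and let $M$ be singular of rank $r$. If $r=0$, then $M=0$ is idempotent, so let $1\le r\le n-1$.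

\emph{If $N\in\operatorname{End}(W)$ and $NW$ is a direct summand of rank $r$, then $N\in\Pi$.} By Lemma~\ref{lem:summand} and Steinitz's theorem, $\ker N$ is isomorphic to a complement of $NW$, both having rank $n-r\ge1$. So $N=gq$ with $g\in GL(W)$ and $q$ an idempotent of rank $r$. The kernel of $q$ is a nonzero sum of fractional ideals, so $gq\in\Pi$ by Proposition~\ref{prop:SL} and Lemma~\ref{lem:elem}(c).

\emph{The chain.} Let $K=\ker M$ and let $S$ be the saturation of $MW$. The modules $W/K$ and $W/S$ are finitely generated and torsion-free, hence projective, so $W=Q\oplus K$ and $S$ is a direct summand. The map $\varphi=M|_Q\colon Q\to S$ is injective with image $MW$, and $S/\varphi Q$ is a finitely generated torsion module. Choose a chain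
\[
S=S_0\supset S_1\supset\dots\supset S_m=\varphi Q
\]
with simple quotients. If $m=0$, then $MW=S$ is a summand and we are done. Let $m\ge1$. Each $S_j$ is projective of rank $r$. Choose embeddings $\iota_j\colon S_j\to W$ onto direct summands $V_j$ with complements $V_j'$ as follows. Let $\iota_0$ be the inclusion, and let $\iota_m=\varphi^{-1}$, with $V_m=Q$ and $V'_m=K$. For $0<j<m$ let $J$ be a fractional ideal in the class $\operatorname{cl}(S_j)$; then $S_j\oplus R^{n-r-1}\oplus J^{-1}\cong R^n$ by Steinitz's theorem, and this gives $\iota_j$.

\emph{One step.} Let $0\le j<m$ and $S_j/S_{j+1}\cong R/\mathfrak q$, with $\mathfrak q$ maximal. The module $V'_{j+1}$ has a fractional ideal $L$ as a direct summand. Multiplication by $L^{-1}$ matches the modules between $\mathfrak qL$ and $L$ with the ideals between $\mathfrak q$ and $R$, so $L/\mathfrak qL$ is simple and isomorphic to $R/\mathfrak q$. Hence $V'_{j+1}$ maps onto $S_j/S_{j+1}$. By projectivity this map lifts to $\psi_j\colon V'_{j+1}\to S_j$, and $S_{j+1}+\psi_jV'_{j+1}=S_j$. Define $N_j$ on $W=V_{j+1}\oplus V'_{j+1}$ by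
\[
N_j\,\iota_{j+1}(s)=\iota_j(s)\quad(s\in S_{j+1}),\qquad N_j|_{V'_{j+1}}=\iota_j\psi_j .
\]
Then $N_jW=\iota_jS_j=V_j$ is a summand of rank $r$, so $N_j\in\Pi$.

\emph{The factorization.} Let $p$ be the projection onto $Q$ along $K$. An element $x\in Q$ equals $\iota_m(\varphi x)$, and $N_0\cdots N_{m-1}$ sends it to $\iota_0(\varphi x)=Mx$. Both $M$ and $p$ vanish on $K$. Therefore $M=N_0N_1\cdots N_{m-1}\,p\in\Pi$.
\end{proof}

\section{Inverting the prime elements of $\mathbb Z[\sqrt{-5}]$}\label{sec:ring}

We prove Theorem~\ref{thm:example}. The ring $O=\mathbb Z[\omega]$, $\omega=\sqrt{-5}$, is the ring of integers of $F=\mathbb Q(\omega)$, of discriminant $-20$, so it is Dedekind. It fails (U), since the class of $\omega$ is a unit modulo $2O$ and is not the class of $\pm1$. Write $v_{\mathfrak q}$ for the valuation at a nonzero prime $\mathfrak q$ of $O$.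

\emph{Ideals of $R$.} Every ideal $B$ of $R=S^{-1}O$ is $\mathfrak bR$ with $\mathfrak b=B\cap O$. If $B\neq0$, then $\mathfrak b$ is invertible and so is $B$; thus $R$ is Dedekind. The primes of $R$ are the $\mathfrak qR$ with $\mathfrak q\cap S=\emptyset$. A nonzero prime $\mathfrak q$ that meets $S$ contains a prime element $\pi$, so $\mathfrak q=\pi O$, and a principal nonzero prime meets $S$ in its generator. Hence the nonzero primes of $R$ are the $\mathfrak qR$ with $\mathfrak q$ nonprincipal, and $R_{\mathfrak qR}=O_{\mathfrak q}$ for these $\mathfrak q$.

\emph{The class group.} The map $\operatorname{Cl}(O)\to\operatorname{Cl}(R)$, $I\mapsto IR$, is onto because $B=\mathfrak bR$. Suppose that $IR=xR$ with $x\in F^*$. Localizing gives $IO_{\mathfrak q}=xO_{\mathfrak q}$ for all nonprincipal $\mathfrak q$, so only principal primes occur in the factorization of $x^{-1}I$, and $I$ is principal. Thus $\operatorname{Cl}(R)\cong\operatorname{Cl}(O)$. In particular the finitely generated ideal $\mathfrak pR$, with $\mathfrak p=(2,1+\omega)$ as in Section~\ref{sec:example}, is not principal, and $R$ is not B\'ezout. By Minkowski's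 bound every ideal class of $O$ contains an ideal of norm at most $\frac2\pi\sqrt{20}<3$. An ideal of norm $2$ is a prime dividing $2O=\mathfrak p^2$, so it is $\mathfrak p$. Hence $\operatorname{Cl}(O)$ has order $2$.

\emph{Condition \textup{(U)}.} Over $\mathbb Z$, Dirichlet's theorem finds a prime in every residue class prime to the modulus. We recall the version for $O$. Let $\mathfrak b\neq0$ be an ideal of $O$, let $J^{\mathfrak b}$ be the group of fractional ideals prime to $\mathfrak b$, and let $P^{\mathfrak b}$ be the subgroup of ideals $cO$ with $c\in F^*$ and $v_{\mathfrak q}(c-1)\ge v_{\mathfrak q}(\mathfrak b)$ for all $\mathfrak q\supseteq\mathfrak b$. As $F$ has no real places, $J^{\mathfrak b}/P^{\mathfrak b}$ is the ray class group modulo $\mathfrak b$, and by the generalized Dirichlet theorem each of its classes contains infinitely many primes \cite[Ch.~VII, Thm.~13.2]{neukirch}.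

Let $B$ be a nonzero proper ideal of $R$ and let $\alpha\in R$ be a unit modulo $B$; then $\alpha\ne0$. Since $S\subseteq R^*$, we may multiply $\alpha$ by an element of $S$ and assume that $\alpha\in O$. Put $\mathfrak b=B\cap O$. We first check that $\alpha$ is prime to $\mathfrak b$ in $O$. No principal prime $\pi O$ contains $\mathfrak b$: otherwise $\pi^{-1}\mathfrak b\subseteq O\cap B=\mathfrak b$, and multiplying by $\pi\mathfrak b^{-1}$ gives $O\subseteq\pi O$. So a maximal ideal $\mathfrak q\supseteq\alpha O+\mathfrak b$ would be nonprincipal, and the proper ideal $\mathfrak qR$ would contain $\alpha R+B=R$.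

The ray class of $\alpha O$ contains a prime $\mathfrak r=\alpha cO$, with $c$ as in the definition of $P^{\mathfrak b}$. Then $\pi=\alpha c$ generates $\mathfrak r$, so it is a prime element of $O$. The element $\pi-\alpha=\alpha(c-1)$ lies in $O$ and has valuation at least $v_{\mathfrak q}(\mathfrak b)$ at every $\mathfrak q\supseteq\mathfrak b$, so it lies in $\mathfrak b$. Thus $\pi\in S\subseteq R^*$ and $\pi\equiv\alpha\bmod B$. This proves (U).

By Corollary~\ref{cor:ID2}, $R$ has $(\mathrm{ID}_2)$, which answers the Problem. By Lemma~\ref{lem:U} and Theorem~\ref{thm:sr1}, $R$ has $(\mathrm{ID}_n)$ for all $n$. This proves Theorem~\ref{thm:example}.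

\section{Arbitrary class groups}\label{sec:groups}

To prove Theorem~\ref{thm:groups} we again invert all prime elements, but we need a substitute for Dirichlet's theorem. Indeterminates provide it: if $a$ and $b$ are coprime in a suitable sense, then $a+bX$ is a prime element congruent to $a$ modulo $b$. Infinitely many variables ensure that an unused one is always available. Polynomial rings over a Dedekind domain need not be Dedekind, so we pass through Krull domains.

\subsection*{Krull domains}

A domain $D$ is a \emph{Krull domain} if, for $\mathfrak q$ ranging over its height one primes, each $D_{\mathfrak q}$ is a discrete valuation ring, $D=\bigcap_{\mathfrak q}D_{\mathfrak q}$, and each nonzero element lies in finitely many $\mathfrak q$. Let $v_{\mathfrak q}$ be the valuation of $D_{\mathfrak q}$. The group $\operatorname{Div}(D)$ is free abelian on the height one primes, and the \emph{divisor class group} $\operatorname{Cl}(D)$ is its quotient by the divisors $\operatorname{div}(x)=\sum_{\mathfrak q}v_{\mathfrak q}(x)\,\mathfrak q$ of nonzero elements of the fraction field. An element $x$ lies in $D$ if and only if $\operatorname{div}(x)\ge0$.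 We use these standard facts. Dedekind domains are Krull, and for them $\operatorname{Cl}$ is the ideal class group. A unique factorization domain (UFD) is Krull with $\operatorname{Cl}=0$. Polynomial rings in any set of variables over a Krull domain (over a UFD) are Krull (are UFDs). A localization $S^{-1}D$ of a Krull domain is Krull, and by Nagata's theorem \cite[\S7]{fossum} the natural map $\operatorname{Cl}(D)\to\operatorname{Cl}(S^{-1}D)$ is onto, with kernel generated by the classes of the height one primes that meet $S$.

\begin{lemma}\label{lem:extend}
Let $C$ be a Krull domain, $D$ a polynomial ring over $C$, and $\mathfrak q$ a height one prime of $C$. Then $\mathfrak qD$ is a height one prime of $D$, $\mathfrak qD\cap C=\mathfrak q$, and $v_{\mathfrak qD}(c)=v_{\mathfrak q}(c)$ for $0\neq c\in C$.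
\end{lemma}

\begin{proof}
The ideal $\mathfrak qD$ consists of the polynomials with coefficients in $\mathfrak q$, so it is prime and meets $C$ in $\mathfrak q$. Localizing $D$ at $C\setminus\mathfrak q$ gives a polynomial ring over $C_{\mathfrak q}$, a UFD, in which $\mathfrak qD$ generates the ideal of the prime element $\pi$, a uniformizer of $C_{\mathfrak q}$. In a UFD a nonzero prime ideal contains a prime element, so a nonzero prime inside $(\pi)$ equals $(\pi)$. Hence $\mathfrak qD$ has height one. Finally $\pi$ generates the maximal ideal of $D_{\mathfrak qD}$, and units of $C_{\mathfrak q}$ remain units there.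
\end{proof}

\begin{lemma}\label{lem:linear}
Let $A$ be a Dedekind domain and $D=A[X_1,X_2,\dots]$. Let $a,b\in D$ with $b\neq0$, and suppose that no height one prime of $D$ contains both. Then $a+bX_n$ is a prime element of $D$ for every $X_n$ that does not occur in $a$ or $b$.
\end{lemma}

\begin{proof}
Write $D=C[X_n]$ with $C=A[X_i:i\neq n]$, a Krull domain that contains $a$ and $b$; let $F_C$ be its fraction field. The kernel of the map $D\to F_C$, $X_n\mapsto-a/b$, is a prime ideal that contains $a+bX_n\neq0$. We show that $a+bX_n$ generates it. Let $f\ne0$ lie in the kernel, so $f=(a+bX_n)h$ with $h\in F_C[X_n]$. Let $\mathfrak q$ be a height one prime of $C$. By Lemma~\ref{lem:extend} and the hypothesis, $\mathfrak q$ does not contain both $a$ and $b$. By Gauss's lemma, the minimum $w$ of $v_{\mathfrak q}$ on the coefficients of a polynomial is additive on products. Here $w(a+bX_n)=0$, so $w(h)=w(f)\ge0$. Thus the coefficients of $h$ lie in $\bigcap_{\mathfrak q}C_{\mathfrak q}=C$.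
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:groups}]
By Claborn's theorem \cite{claborn} there is a Dedekind domain $A$ with $\operatorname{Cl}(A)\cong G$. Let $D=A[X_1,X_2,\dots]$, let $S\subset D$ be the multiplicative set generated by the prime elements and the units, and let $R=S^{-1}D$.

\emph{$\operatorname{Cl}(A)\cong\operatorname{Cl}(D)$.} If a height one prime $\mathfrak q$ of $D$ meets $A\setminus0$, it contains the nonzero prime $(\mathfrak q\cap A)D$ and so equals it. With Lemma~\ref{lem:extend}, this shows that the injective map $\theta\colon\operatorname{Div}(A)\to\operatorname{Div}(D)$, $\mathfrak p\mapsto\mathfrak pD$, satisfies $\theta(\operatorname{div}_Aa)=\operatorname{div}_Da$ for $0\neq a\in A$. So $\theta$ induces a map $\operatorname{Cl}(A)\to\operatorname{Cl}(D)$. It is onto: inverting $A\setminus0$ in $D$ gives a polynomial ring over a field, a UFD, so by Nagata's theorem $\operatorname{Cl}(D)$ is generated by the classes of the primes $\mathfrak pD$. It is injective: let $\theta(\delta)=\operatorname{div}_Df$. After adding to $\delta$ the divisor of an element of $A$ we may assume $\delta\ge0$, so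 $f\in D$. Choose $0\neq a\in A$ with $\operatorname{div}_Aa\ge\delta$. Then $a/f\in D$, so $f$ divides the nonzero constant $a$ and $f\in A$. Now $\theta(\delta)=\theta(\operatorname{div}_Af)$ gives $\delta=\operatorname{div}_Af$.

\emph{$\operatorname{Cl}(D)\cong\operatorname{Cl}(R)$.} A height one prime that meets $S$ contains a prime element $\pi$, so it equals $\pi D$ and its class is trivial. Nagata's theorem gives $\operatorname{Cl}(R)\cong\operatorname{Cl}(D)\cong G$. As $G\neq0$, the ring $R$ is not a field.

\emph{$R$ is Dedekind.} Let $\mathfrak Q$ be a nonzero prime of $D$ that is not of height one, and let $0\neq a\in\mathfrak Q$. Since $a^{-1}\notin D$, the element $a$ lies in at least one height one prime; let $\mathfrak q_1,\dots,\mathfrak q_s$ be all of them. None contains $\mathfrak Q$, so by prime avoidance there is $b\in\mathfrak Q\setminus\bigcup_i\mathfrak q_i$, and $b\neq0$. By Lemma~\ref{lem:linear}, $\mathfrak Q$ contains a prime element $a+bX_n\in S$. Hence every nonzero prime of the Krull domain $R$ has height one. Let $I\neq0$ be an ideal of $R$ and $0\neq x\in I$. Only finitely many maximal ideals $\mathfrak m_i$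 contain $x$, and $IR_{\mathfrak m_i}=x_iR_{\mathfrak m_i}$ for some $x_i\in I$, since $R_{\mathfrak m_i}$ is a discrete valuation ring. The ideal generated by $x$ and the $x_i$ agrees with $I$ at every maximal ideal, so it equals $I$. Thus $I$ is finitely generated and locally principal, hence invertible. So $R$ is Dedekind with class group $G\neq0$. All its ideals are finitely generated and some are not principal, so $R$ is not B\'ezout.

\emph{$R$ has stable range $1$.} Let $aR+bR=R$. If $b=0$ take $t=0$, and if $a=0$ take $t=1$. Let $a,b\neq0$. Multiplying $a$ and $b$ by a common unit of $R$ does not change the problem, so we may assume $a,b\in D$. We may also cancel prime elements of $D$ that divide both; this stops, because each cancellation lowers the nonnegative integer $\sum_{\mathfrak q}v_{\mathfrak q}(a)$. Suppose that a height one prime $\mathfrak q$ of $D$ contains $a$ and $b$. It is not principal, since a generator would be a common prime factor, so it is disjoint from $S$. Then the proper ideal $\mathfrak qR$ contains $aR+bR=R$, a contradiction. By Lemma~\ref{lem:linear}, $a+bX_n$ is a prime element of $D$ for suitable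 $n$, hence a unit of $R$; take $t=X_n$.

Theorem~\ref{thm:sr1} now gives $(\mathrm{ID}_n)$ for all $n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{claborn}
Claborn, \emph{Every abelian group is a class group}, Pacific J. Math. 18 (1966).

\bibitem{fossum}
Fossum, \emph{The Divisor Class Group of a Krull Domain}.

\bibitem{gilmer}
Gilmer, \emph{Multiplicative Ideal Theory}.

\bibitem{neukirch}
Neukirch, \emph{Algebraic Number Theory}.

\bibitem{source}
\emph{Products of elementary and idempotent matrices over integral domains},
\texttt{https://www.coloradocollege.edu/\allowbreak academics/\allowbreak dept/\allowbreak mathcs/\allowbreak documents/\allowbreak fuchs.pdf}.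

\end{thebibliography}
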